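\title{Bounded nonnegative solutions of $-\Delta u=f(u)$ in a half-space are one-dimensional}

\begin{abstract}
Let $f$ be Lipschitz continuous and let $u$ be a bounded positive solution of $-\Delta u=f(u)$ in the half-space $\mathbb{R}^N_+$, $N\ge2$, that vanishes on the boundary. We prove that $u$ is strictly increasing in $x_N$ and that $f(\sup u)=0$; by a theorem of Berestycki, Caffarelli and Nirenberg, $u$ then depends on $x_N$ only. This proves, in every dimension, a conjecture of the same authors. We also classify all bounded nonnegative solutions. Monotonicity follows from moving planes and a blow-up around a periodic profile. The identity $f(\sup u)=0$ follows from a comparison of $u$ with translates of its limit profile by an amount that varies with the height.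
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N\ge2$, let $\mathbb{R}^N_+=\{x=(x',x_N)\in\mathbb{R}^N: x_N>0\}$, and let $f:[0,\infty)\to\mathbb{R}$ be Lipschitz continuous. We study the problem
\begin{equation}\label{eq:P}
-\Delta u=f(u)\quad\text{in }\mathbb{R}^N_+,\qquad u=0\quad\text{on }\partial\mathbb{R}^N_+ .
\end{equation}
A \emph{solution} is a bounded nonnegative function $u\in C^2(\mathbb{R}^N_+)\cap C(\overline{\mathbb{R}^N_+})$ satisfying \eqref{eq:P}, and $M=\sup u$. It is \emph{positive} if $u>0$ in $\mathbb{R}^N_+$, and \emph{one-dimensional} if $u(x)=v(x_N)$ for a function $v$ of one variable.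

Nothing in \eqref{eq:P} depends on $x'$, and one asks whether the solutions inherit this invariance. The solutions that can be written down do: $1-e^{-x_N}$ for $f(s)=1-s$, $\tanh(x_N/\sqrt2)$ for $f(s)=s-s^3$, and $1-\cos x_N$ for $f(s)=s-1$. The first two are positive, increase to $M=1$, and satisfy $f(M)=0$. This is no accident: a positive one-dimensional solution increases and levels off at $M$, so the constant $M$ must itself solve the equation (Proposition~\ref{prop:1d}). In the other direction there is the following theorem, which we use without proof.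

\begin{theorem}[Berestycki--Caffarelli--Nirenberg \cite{BCN93}]\label{thm:BCN}
If $u$ is a solution of \eqref{eq:P} and $f(M)\le0$, then $u$ is one-dimensional.
\end{theorem}

For positive solutions, being one-dimensional is therefore equivalent to $f(M)=0$. Berestycki, Caffarelli and Nirenberg \cite{BCN97} conjectured that this always holds: \emph{for every $N\ge2$, every Lipschitz $f$ and every positive solution $u$ one has $f(M)=0$, and therefore $u$ is one-dimensional.} The conjecture is presented as open in \cite{slides}, where the case $N\ge3$, $f(M)>0$ is regarded as unresolved. We prove it.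

\begin{theorem}\label{thm:main}
Let $N\ge2$, let $f$ be Lipschitz, and let $u$ be a positive solution of \eqref{eq:P}. Then $\partial_{x_N}u>0$ in $\mathbb{R}^N_+$, $f(M)=0$, and $u$ is one-dimensional.
\end{theorem}

The proof covers solutions that are only nonnegative. Let $F(s)=\int_0^sf$, and let $\omega$ be the solution of
\begin{equation}\label{eq:omega}
\omega''+f(\omega)=0,\qquad \omega(0)=\omega'(0)=0 .
\end{equation}

\begin{theorem}\label{thm:class}
Every solution $u$ of \eqref{eq:P} is one-dimensional, and one of the following holds: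
\begin{itemize}
\item[(a)] $u\equiv0$, and $f(0)=0$;
\item[(b)] $u=v(x_N)$ with $v'>0$ on $(0,\infty)$, and $f(M)=0$;
\item[(c)] $f(0)<0$, $u=\omega(x_N)$, and $\omega$ is periodic.
\end{itemize}
For a given $M>0$, a positive solution with $\sup u=M$ exists if and only if
\begin{equation}\label{eq:crit}
f(M)=0,\qquad F(s)<F(M)\ \text{ for }0<s<M,\qquad \text{and}\quad F(0)<F(M)\ \text{ or }\ f(0)<0,
\end{equation}
and then it is unique.
\end{theorem}

Each hypothesis of Theorem~\ref{thm:main} is needed. Without positivity, $u=1-\cos x_N$ has $M=2$ and $f(M)=1$. Without boundedness, $u=e^{bx_1}\sinh(ax_N)$ with $a,b>0$, $a^2+b^2=1$, is a positive solution for $f(s)=-s$ that is not one-dimensional. Without the Lipschitz condition, $u=1-[(1-x_N)^+]^4$ is a bounded positive solution for $f(s)=12\sqrt{(1-s)^+}$, and $\partial_{x_N}u=0$ for $x_N\ge1$.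

\medskip\noindent\textbf{Plan of the proof.}
After the one-dimensional problem (Section~\ref{sec:ode}) and the linear tools (Section~\ref{sec:tools}), there are three steps.

\emph{Moving planes} (Section~\ref{sec:mp}). We compare $u$ with its reflection across $\{x_N=\lambda\}$ and increase $\lambda$. Either the planes never stop, and $u$ is increasing in $x_N$, or they stop at a height $\Lambda$. The example $1-\cos x_N$ shows what can stop them: this happens only if $f(0)<0$, $\omega$ is $2\Lambda$-periodic, and $u$ equals $\omega$ or approaches it along a sequence of horizontal translates.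

\emph{The periodic profile cannot be approached} (Section~\ref{sec:periodic}). We rescale $u-\omega$ by its own size and obtain a solution of the equation linearized at $\omega$, with nonnegative normal slopes at both heights $0$ and $\Lambda$. At low horizontal frequencies these two slopes have opposite signs, and this forces the limit to vanish.

\emph{The limit profile is constant} (Section~\ref{sec:limit}). If $u$ is increasing in $x_N$, then $V(x')=\lim_{x_N\to\infty}u$ solves $-\Delta V=f(V)$ in $\mathbb{R}^{N-1}$ and $\sup V=M$. This equation alone does not give $f(M)=0$: for $f(s)=s-1$ it is solved by $V=1+\frac12\cos x_1$, with $f(\sup V)=\frac12$. We show that $u(x',x_N)\le V(x'+\xi)$ for all small $\xi$. Hence $V$ is constant, $f(M)=0$, and Theorem~\ref{thm:BCN} applies.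

\medskip\noindent\textbf{Notation.}
We write $n=N-1\ge1$ and $x=(y,t)$ with $y\in\mathbb{R}^n$, $t=x_N$. The operators $\nabla'$ and $\Delta'$ act on $y$; $B_r(y)$ is an open ball of $\mathbb{R}^n$ and $B_r=B_r(0)$.

\section{One-dimensional solutions}\label{sec:ode}

Fix $M>0$ and a Lipschitz constant $K>0$ of $f$ on $[0,M]$. For functions with values in $[0,M]$ only $f|_{[0,M]}$ matters, so we redefine $f(s)=f(0)$ for $s<0$ and $f(s)=f(M)$ for $s>M$. Now $f$ is bounded and $K$-Lipschitz on $\mathbb{R}$, and every initial value problem for $z''+f(z)=0$ has exactly one solution on $\mathbb{R}$; in particular $\omega$ is defined on $\mathbb{R}$. Uniqueness gives the \emph{reflection property}: if $z''+f(z)=0$ and $z'(t_1)=0$, then $z(2t_1-t)=z(t)$ for all $t$, because both sides solve the equation with the same data at $t_1$.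

\begin{lemma}\label{lem:omega}
If $f(0)=0$, then $\omega\equiv0$. If $f(0)>0$, then $\omega<0$ for small $t>0$. If $f(0)<0$, then either $\omega'>0$ on $(0,\infty)$, or $\omega'$ has a first positive zero $t_*$; in the latter case $\omega'>0$ on $(0,t_*)$, $\omega$ is symmetric about $t_*$ and $2t_*$-periodic, and $f(\omega(t_*))>0$.
\end{lemma}

\begin{proof}
The first statement is uniqueness, and the second follows from $\omega''(0)=-f(0)$. If $f(0)<0$, then $\omega''(0)>0$, so $\omega'>0$ for small $t>0$. Suppose that $\omega'$ has a first positive zero $t_*$. By reflection, $\omega$ is symmetric about $t_*$, so $\omega(2t_*)=\omega'(2t_*)=0$, and uniqueness gives $\omega(\cdot+2t_*)=\omega$. Since $\omega'>0$ to the left of $t_*$, we have $-f(\omega(t_*))=\omega''(t_*)\le0$. Equality is impossible: the constant $\omega(t_*)$ would then be a solution with the same data as $\omega$ at $t_*$.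
\end{proof}

\begin{proposition}\label{prop:1d}
Consider $v\in C^2([0,\infty))$ with $v''+f(v)=0$, $v(0)=0$, $v>0$ on $(0,\infty)$ and $\sup v=M$.
\begin{itemize}
\item[(a)] Every such $v$ satisfies $v'>0$ on $(0,\infty)$, and $f(M)=0$.
\item[(b)] Such a $v$ exists if and only if \eqref{eq:crit} holds, and then it is unique.
\end{itemize}
\end{proposition}

\begin{proof}
(a) If $v'(t_1)=0$ for some $t_1>0$, reflection gives $v(2t_1)=v(0)=0$, which is excluded. So $v'$ has one sign on $(0,\infty)$, and it is positive because $v>v(0)$. Thus $v\uparrow M$. The energy $\frac12v'^2+F(v)$ is constant, so $v'^2$ has a limit at infinity, which is $0$ because $v$ is bounded. Hence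
\begin{equation}\label{eq:energy}
\tfrac12v'^2=F(M)-F(v).
\end{equation}
Moreover $v''\to-f(M)$, and $v'$ is bounded, so $f(M)=0$.

(b) \emph{Necessity.} As $v$ takes every value in $(0,M)$ at a point where $v'>0$, \eqref{eq:energy} gives $F(s)<F(M)$ for $0<s<M$, and $F(0)\le F(M)$. If $F(0)=F(M)$, then $v'(0)=0$, so $v=\omega$, and Lemma~\ref{lem:omega} forces $f(0)<0$. \emph{Uniqueness.} By \eqref{eq:energy}, $v'(0)=\sqrt{2(F(M)-F(0))}$ is determined by $M$.

\emph{Sufficiency.} By continuity $F(0)\le F(M)$. Let $v$ solve the equation with $v(0)=0$, $v'(0)=\sqrt{2(F(M)-F(0))}$; then \eqref{eq:energy} holds. For small $t>0$ we have $v>0$ and $v'>0$: either $v'(0)>0$, or $v'(0)=0$ and $v''(0)=-f(0)>0$. Let $(0,\tau)$ be the maximal interval on which $0<v<M$. There $v'\ne0$ by \eqref{eq:energy}, so $v'>0$. If $\tau<\infty$, then $v(\tau)=M$ and $v'(\tau)=0$; since $f(M)=0$, uniqueness gives $v\equiv M$, which is false. So $\tau=\infty$ and $v$ increases to some $\ell\in(0,M]$. By \eqref{eq:energy}, $v'^2\to2(F(M)-F(\ell))$,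 and the limit is $0$ because $v$ is bounded. Hence $F(\ell)=F(M)$, and $\ell=M$.
\end{proof}

\section{Linear tools}\label{sec:tools}

From now until Section~\ref{sec:proofs}, $u\not\equiv0$ is a fixed solution, $M=\sup u$, and $K$, $f$, $\omega$ are as in Section~\ref{sec:ode}. Other solutions $\tilde u$ arise as limits of translates of $u$; they take values in $[0,M]$.

Since $f$ is merely Lipschitz, we do not differentiate the equation. What we use is that a difference $\varphi$ of two solutions of $-\Delta z=f(z)$, and every constant multiple of $\varphi$, satisfies $|\Delta\varphi|\le K|\varphi|$. For an open set $\Omega\subset\mathbb{R}^d$ ($d=N$ or $d=n$), call $\varphi$ a \emph{$K$-solution} in $\Omega$ if $\varphi\in W^{2,p}_{\mathrm{loc}}(\Omega)$ for all $p<\infty$ and $|\Delta\varphi|\le K|\varphi|$ a.e.; equivalently, $-\Delta\varphi=c\varphi$ with a measurable $c$, $|c|\le K$. The following facts are standard. In them $\mathcal{B}_r\subset\mathcal{B}_{r'}$ are concentric balls of $\mathbb{R}^d$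 with $r<r'$, and $\alpha\in(0,1)$ is fixed.

\begin{itemize}
\item[(T1)] \emph{Estimates.} For $1<p<\infty$, $\|\varphi\|_{W^{2,p}(\mathcal{B}_r)}\le C(\sup_{\mathcal{B}_{r'}}|\varphi|+\|\Delta\varphi\|_{L^p(\mathcal{B}_{r'})})$, and $\|\varphi\|_{C^{2,\alpha}(\mathcal{B}_r)}\le C(\sup_{\mathcal{B}_{r'}}|\varphi|+\|\Delta\varphi\|_{C^{\alpha}(\mathcal{B}_{r'})})$. Taking $p$ large, a $K$-solution satisfies $\|\varphi\|_{C^{1,\alpha}(\mathcal{B}_r)}\le C\sup_{\mathcal{B}_{r'}}|\varphi|$ with $C=C(d,K,r,r')$. All this holds also in half-balls centered on $\{t=0\}$ when $\varphi$ is continuous up to $\{t=0\}$ and vanishes there.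
\item[(T2)] \emph{Regularity and translates.} Since $f(u)$ is bounded, (T1) bounds $u$ in $C^{1,\alpha}(\overline{\mathbb{R}^N_+})$; then $f(u)$ is Lipschitz, and (T1) bounds $u$ in $C^{2,\alpha}(\overline{\mathbb{R}^N_+})$. Hence every sequence $u(y_k+\cdot,\cdot)$ has a subsequence converging in $C^2_{\mathrm{loc}}(\overline{\mathbb{R}^N_+})$ to a solution $\tilde u$. On $\{t=0\}$ we have $\Delta'\tilde u=0$, so $\tilde u_{tt}=-f(0)$.
\item[(T3)] \emph{Limits.} A locally uniformly bounded sequence of $K$-solutions $\varphi_k$, with $-\Delta\varphi_k=c_k\varphi_k$, has a subsequence converging in $C^1_{\mathrm{loc}}$ and weakly in $W^{2,p}_{\mathrm{loc}}$ to a $K$-solution, whose coefficient is a weak-$*$ limit of $c_k$. The convergence holds up to $\{t=0\}$ if the $\varphi_k$ vanish there and are locally uniformly bounded up to it.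
\item[(T4)] \emph{Harnack inequality.} If $\varphi\ge0$ is a $K$-solution in $\mathcal{B}_{2r}$, then $\sup_{\mathcal{B}_r}\varphi\le C(d,K,r)\inf_{\mathcal{B}_r}\varphi$. Along chains of balls, in a slab or half-space, $\varphi(y,t)\le C\varphi(y',t')$ with $C$ depending only on $N$, $K$, an upper bound for $|y-y'|+|t-t'|$ and a lower bound for the distance of $t,t'$ from the boundary heights.
\item[(T5)] \emph{Strong maximum principle} \cite[Theorem~9.6]{GT}. If $\varphi\in W^{2,d}_{\mathrm{loc}}(\Omega)$, $\Omega$ is connected, $\varphi\ge0$, $-\Delta\varphi+K\varphi\ge0$ a.e., and $\varphi$ vanishes at a point of $\Omega$, then $\varphi\equiv0$. This applies to nonnegative $K$-solutions. \emph{Hopf's lemma:} if moreover $\varphi$ is $C^2$ up to a flat part of $\partial\Omega$, positive in $\Omega$ and zero on that part, then its outer normal derivative there is negative.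
\item[(T6)] \emph{Unique continuation.} If $\varphi\in W^{2,2}_{\mathrm{loc}}(\Omega)$, $\Omega$ is connected, $|\Delta\varphi|\le K|\varphi|$ a.e., and $\varphi=0$ on a nonempty open set, then $\varphi\equiv0$. Consequently a $K$-solution in $\mathbb{R}^n\times(0,\tau)$ that is $C^1$ and locally $W^{2,2}$ up to $\{t=0\}$, with $\varphi=\varphi_t=0$ there, vanishes identically: its extension by $0$ to $t<0$ is $C^1$ and lies in $W^{2,2}_{\mathrm{loc}}$.
\end{itemize}

The last tool is a maximum principle in thin unbounded slabs. The bound on the width is sharp, as $\varphi=-\sin(\sqrt K\,t)$ on $0<t<\pi/\sqrt K$ shows.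

\begin{lemma}[Narrow slabs]\label{lem:narrow}
Let $S=\mathbb{R}^n\times(t_0,t_1)$ with $t_1-t_0<\pi/\sqrt K$. Let $\varphi\in C^2(S)\cap C(\overline S)$ be a $K$-solution, bounded with bounded gradient, and $\varphi\ge0$ on $\partial S$. Then $\varphi\ge0$ in $S$.
\end{lemma}

\begin{proof}
Let $\psi=-\varphi$ and $\eta(y)=e^{-\epsilon\sqrt{1+|y|^2}}$, so that $|\nabla\eta|\le\epsilon\eta$. Let $\chi\in C_c^\infty(\mathbb{R}^n)$, $0\le\chi\le1$, equal $1$ near $0$. For $\theta>0$ the Lipschitz function $\zeta=(\psi-\theta)^+\eta^2\chi(y/R)$ has compact support in $S\cap\{\psi>0\}$, so $\int\nabla\psi\cdot\nabla\zeta=-\int\zeta\Delta\psi\le K\int\psi^+\zeta$. Let $R\to\infty$ and $\theta\to0$; dominated convergence applies because $\psi,\nabla\psi$ are bounded and $\eta^2$ is integrable. Since $\nabla\psi\cdot\nabla(\psi^+\eta^2)=|\nabla(\psi^+\eta)|^2-(\psi^+)^2|\nabla\eta|^2$ a.e., we get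
\[
\frac{\pi^2}{(t_1-t_0)^2}\int_S(\psi^+\eta)^2\le\int_S|\nabla(\psi^+\eta)|^2\le(K+\epsilon^2)\int_S(\psi^+\eta)^2,
\]
where the first inequality is the Poincar\'e inequality in $t$ for a function vanishing at $t_0$ and $t_1$. For small $\epsilon$ this forces $\psi^+\equiv0$.
\end{proof}

\section{Moving planes}\label{sec:mp}

For $\lambda>0$ let $\Sigma_\lambda=\mathbb{R}^n\times(0,\lambda)$ and
\[
w_\lambda(y,t)=u(y,2\lambda-t)-u(y,t),\qquad (y,t)\in\overline{\Sigma_\lambda}.
\]
This is a $K$-solution, $w_\lambda=0$ at $t=\lambda$, and $w_\lambda=u(\cdot,2\lambda)\ge0$ at $t=0$. For another solution $\tilde u$ we write $\tilde w_\lambda$. The planes can be stopped only by a solution that is exactly symmetric, so we first identify those.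

\begin{lemma}\label{lem:sym}
If a solution $\tilde u$ has $\tilde w_\lambda\equiv0$ in $\Sigma_\lambda$ for some $\lambda>0$, then $\tilde u=\omega(t)$.
\end{lemma}

\begin{proof}
At $t=0$ the identity gives $\tilde u(\cdot,2\lambda)=0$. These are interior minima of $\tilde u\ge0$, so $\tilde u_t(\cdot,2\lambda)=0$, and by symmetry $\tilde u_t(\cdot,0)=0$. The $K$-solution $\tilde u-\omega$ has zero Cauchy data on $\{t=0\}$ and vanishes by (T6).
\end{proof}

\begin{proposition}\label{prop:mp}
Let $u\not\equiv0$ and $u\ne\omega$. Then one of the following holds.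
\begin{itemize}
\item[(i)] $u_t>0$ in $\mathbb{R}^N_+$.
\item[(ii)] $f(0)<0$, and there is $\Lambda\in(0,\infty)$ such that $w_\Lambda>0$ in $\Sigma_\Lambda$, $u_t(\cdot,\Lambda)>0$, $\Lambda$ is the first positive zero of $\omega'$, and $u(x_k+\cdot,\cdot)\to\omega$ in $C^2_{\mathrm{loc}}(\overline{\mathbb{R}^N_+})$ for some $x_k\in\mathbb{R}^n$.
\end{itemize}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:narrow}, $w_\lambda\ge0$ in $\Sigma_\lambda$ for $\lambda<\pi/\sqrt K$. Let $\Lambda$ be the supremum of all $\lambda$ such that $w_\mu\ge0$ in $\Sigma_\mu$ for every $\mu\le\lambda$. For finite $\lambda\le\Lambda$ we have $w_\lambda\ge0$ (by continuity if $\lambda=\Lambda$) and $w_\lambda\not\equiv0$ by Lemma~\ref{lem:sym}. By (T5), $w_\lambda>0$ in $\Sigma_\lambda$ and $-2u_t(\cdot,\lambda)=\partial_tw_\lambda(\cdot,\lambda)<0$. If $\Lambda=\infty$, this is (i).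

Let $\Lambda<\infty$. There are $\lambda_k\downarrow\Lambda$ such that $w_{\lambda_k}$ takes negative values. We locate such values away from the boundary of the slab. Fix $0<\delta<\min(\pi/\sqrt K,\Lambda/3)$. If $w_{\lambda_k}\ge0$ for $\delta\le t\le\lambda_k-\delta$, then Lemma~\ref{lem:narrow} in the slabs $0<t<\delta$ and $\lambda_k-\delta<t<\lambda_k$ gives $w_{\lambda_k}\ge0$ everywhere. So there are $(y_k,t_k)$ with $\delta\le t_k\le\lambda_k-\delta$ and $w_{\lambda_k}(y_k,t_k)<0$, and along a subsequence $t_k\to\tilde t\in[\delta,\Lambda-\delta]$.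

\emph{Case $f(0)\ne0$.} By (T2), $u(y_k+\cdot,\cdot)\to\tilde u$ along a subsequence, with $\tilde w_\Lambda\ge0$ and $\tilde w_\Lambda(0,\tilde t)\le0$. By (T5), $\tilde w_\Lambda\equiv0$, so $\tilde u=\omega$ by Lemma~\ref{lem:sym}. As $\omega\ge0$ on $(0,\infty)$, Lemma~\ref{lem:omega} gives $f(0)<0$. By symmetry $\omega'(\Lambda)=0$, so the first positive zero $t_*$ of $\omega'$ satisfies $t_*\le\Lambda$. Now $\omega$ is nondecreasing on $[0,\Lambda]$, because $u_t>0$ for $0<t\le\Lambda$, and it is strictly decreasing on $(t_*,2t_*)$ by Lemma~\ref{lem:omega}. Hence $t_*=\Lambda$, and (ii) holds with $x_k=y_k$.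

\emph{Case $f(0)=0$.} Here the limit of translates may be $0$, which is symmetric and gives no information, so we normalize. Since $|f(u)|\le Ku$, the function $u$ is a $K$-solution, and $u>0$ by (T5). Let $u_k=u(y_k+\cdot,\cdot)/u(y_k,1)$. By (T4) the $u_k$ are locally bounded above and below in $\mathbb{R}^N_+$, and $u_k(y,t)\le u_k(y,\Lambda/2)$ for $t\le\Lambda/2$ extends the upper bound to $\{t=0\}$. By (T3), along a subsequence $u_k\to\hat u$ locally uniformly in $\overline{\mathbb{R}^N_+}$, with $\hat u>0$ for $t>0$ and $\hat u=0$ at $t=0$. The function $\hat w(y,t)=\hat u(y,2\Lambda-t)-\hat u(y,t)$ is the limit of the nonnegative $K$-solutions $w_\Lambda(y_k+\cdot,\cdot)/u(y_k,1)$, hence a nonnegative $K$-solution. From $u_k(0,2\lambda_k-t_k)<u_k(0,t_k)$ we get $\hat w(0,\tilde t)\le0$. So $\hat w\equiv0$ by (T5), and at $t=0$ this reads $\hat u(\cdot,2\Lambda)=0$, a contradiction. This case does not occur.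
\end{proof}

\section{The periodic profile cannot be approached}\label{sec:periodic}

In this section we assume alternative (ii) of Proposition~\ref{prop:mp} and reach a contradiction. By Lemma~\ref{lem:omega}, $\omega'>0$ on $(0,\Lambda)$, $\omega(2\Lambda-t)=\omega(t)$, and
\begin{equation}\label{eq:signs}
\omega'(0)=\omega'(\Lambda)=0,\qquad \omega''(0)=-f(0)>0,\qquad \omega''(\Lambda)=-f(\omega(\Lambda))<0 .
\end{equation}
Also $0\le\omega\le M$ on $[0,\infty)$, as a limit of translates of $u$. Put
\[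
h=u-\omega,\qquad w(y,t)=w_\Lambda(y,t)=h(y,2\Lambda-t)-h(y,t)>0\quad\text{in }\Sigma_\Lambda .
\]
Let $f'$ be the derivative of $f$ where it exists and $0$ elsewhere; it is a Borel function, $|f'|\le K$, and $f(b)-f(a)=\int_a^bf'$. Let $q(t)=f'(\omega(t))$. On $(0,2\Lambda)\setminus\{\Lambda\}$ we have $\omega'\neq0$, so $\omega$ is locally bi-Lipschitz and preimages of null sets are null. Hence $f$ is differentiable at $\omega(t)$ for a.e.\ $t\in(0,2\Lambda)$, and differentiating the Lipschitz function $\omega''=-f(\omega)$ gives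
\begin{equation}\label{eq:lin1d}
(\omega')''+q\,\omega'=0\quad\text{a.e. in }(0,2\Lambda).
\end{equation}

Near the points $x_k$ the function $h$ is small and nearly solves $-\Delta h=qh$. It vanishes at $t=0$ and carries two signs: $h_t(\cdot,0)=u_t(\cdot,0)\ge0$ because $u\ge0$, and $h_t(\cdot,\Lambda)=u_t(\cdot,\Lambda)>0$ by moving planes. We first show that these signs are incompatible for the linear equation.

\subsection{The linearized equation}

Suppose that $H$ solves $-\Delta H=qH$ in $\Sigma_\Lambda$ with $H(\cdot,0)=0$, and let $s_0=H_t(\cdot,0)$, $s_\Lambda=H_t(\cdot,\Lambda)$. If $H$ depends on $t$ only, then by \eqref{eq:lin1d} it is a multiple of $\omega'$, and $s_\Lambda=s_0\,\omega''(\Lambda)/\omega''(0)$. By \eqref{eq:signs} the two slopes have opposite signs, so $s_0,s_\Lambda\ge0$ forces $s_0=0$.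

To see the effect of $y$, take $f(s)=s-1$, so $\omega=1-\cos t$, $\Lambda=\pi$, $q=1$. The mode $H=\sin(at)\cos(by_1)$ with $a^2+b^2=1$ has $s_\Lambda=\cos(\pi\sqrt{1-b^2})\,s_0$. The factor is $-1$ at frequency $b=0$ and becomes positive for $b^2>3/4$. So the slopes are opposite only at low frequencies. But a nonnegative function $s_0\not\equiv0$ is detected by its averages over large balls, and these involve only low frequencies. This is the proof of the next lemma.

\begin{lemma}\label{lem:linear}
Let $H\in C^1(\overline{\Sigma_\Lambda})$ be bounded with bounded gradient, in $W^{2,2}$ on bounded subsets of $\Sigma_\Lambda$, with $-\Delta H=q(t)H$ a.e., $H(\cdot,0)=0$, $s_0:=H_t(\cdot,0)\ge0$ and $s_\Lambda:=H_t(\cdot,\Lambda)\ge0$. Then $s_0\equiv0$.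
\end{lemma}

\begin{proof}
\emph{The multiplier.} For $\mu\in\mathbb{C}$ let $Y(t,\mu)$ solve $Y_{tt}+(q-\mu)Y=0$ on $[0,\Lambda]$, $Y(\Lambda)=1$, $Y_t(\Lambda)=0$, that is, $Y(t)=1+\int_t^\Lambda(\tau-t)(\mu-q(\tau))Y(\tau)\,d\tau$. The Picard iterates are polynomials in $\mu$ and converge uniformly for $t\in[0,\Lambda]$ and bounded $\mu$. So $Y$ and $Y_t$ are entire in $\mu$, and by Cauchy's estimates each $\mu$-derivative is bounded for bounded $\mu$, uniformly in $t$. Put $a(\mu)=Y(0,\mu)$. For $\mu=0$, both $Y$ and $\omega'$ solve \eqref{eq:lin1d}, so $Y\omega''-Y_t\omega'$ is constant; at $t=0$ and $t=\Lambda$ this gives $a(0)\omega''(0)=\omega''(\Lambda)$. By \eqref{eq:signs}, $a(0)<0$.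

\emph{The identity between the slopes.} Let $\mathcal{F}$ be the Fourier transform in $y$, $\hat\phi=\mathcal{F}\phi$, and $a(|D|^2)\phi=\mathcal{F}^{-1}[a(|\xi|^2)\hat\phi]$. Let $\phi$ be real with $\hat\phi\in C_c^\infty(\mathbb{R}^n)$, and set $Z(\cdot,t)=\mathcal{F}^{-1}[\hat\phi(\xi)Y(t,|\xi|^2)]$, a real function. The functions $\hat\phi\,Y$ and $\hat\phi\,Y_t$ of $\xi$ have a fixed compact support and are bounded in every $C^k$ uniformly in $t$. Hence $Z$, $Z_t$ and their $y$-derivatives are $O((1+|y|)^{-k})$ for every $k$, uniformly in $t$. Since $Y_{tt}=(|\xi|^2-q)Y$, we have $Z_{tt}=-\Delta'Z-qZ$ a.e., so $\Delta Z+qZ=0$; moreover $Z(\cdot,\Lambda)=\phi$, $Z_t(\cdot,\Lambda)=0$, $Z(\cdot,0)=a(|D|^2)\phi$. The field $X=Z\nabla H-H\nabla Z$ is continuous on $\overline{\Sigma_\Lambda}$, in $W^{1,1}$ on bounded subsets, divergence free, and integrable because $H,\nabla H$ are bounded. Apply the divergence theorem to $\chi(y/\rho)X$, with $\chi$ a cutoff as in Lemma~\ref{lem:narrow}, and let $\rho\to\infty$.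 The term with $\nabla\chi$ is $O(1/\rho)$. The last component of $X$ is $\phi s_\Lambda$ at $t=\Lambda$ and $Z(\cdot,0)s_0$ at $t=0$. Therefore
\begin{equation}\label{eq:green}
\int_{\mathbb{R}^n}s_\Lambda\,\phi=\int_{\mathbb{R}^n}s_0\;a(|D|^2)\phi .
\end{equation}

\emph{Low-frequency test functions.} Let $\chi_0\in C_c^\infty(B_{1/2})$ be real, even, with $\int\chi_0\ne0$, and let $\phi=(\mathcal{F}^{-1}\chi_0)^2$. Then $\phi\ge0$, $\phi(0)>0$, and $\hat\phi\in C_c^\infty(B_1)$. For $R\ge1$ and $x\in\mathbb{R}^n$ let $\phi_{R,x}(y)=\phi(\frac{y-x}R)$; by scaling, $a(|D|^2)\phi_{R,x}(y)=[a(|D|^2/R^2)\phi](\frac{y-x}R)$. Write $a(\mu)=a(0)+\mu a_1(\mu)$ with $a_1$ entire. The function $R^{-2}|\xi|^2a_1(|\xi|^2/R^2)\hat\phi(\xi)$ is supported in $B_1$ and has $C^{n+1}$ norm at most $CR^{-2}$. With $\langle y\rangle=1+|y|$, this gives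
\[
\big|a(|D|^2/R^2)\phi-a(0)\phi\big|(y)\le CR^{-2}\langle y\rangle^{-n-1}.
\]
Let $I_R=\sup_x\int s_0(y)\langle\frac{y-x}R\rangle^{-n-1}dy$, which is finite because $s_0$ is bounded. By \eqref{eq:green} and the signs of $s_0$, $s_\Lambda$, $\phi$, $a(0)$,
\[
0\le\int s_\Lambda\phi_{R,x}\le-|a(0)|\int s_0\,\phi_{R,x}+CR^{-2}I_R,\qquad\text{so}\qquad \sup_x\int s_0\,\phi_{R,x}\le CR^{-2}I_R .
\]

\emph{Closing the estimate.} It remains to bound $I_R$ by the left side. Choose $r\in(0,1]$ with $\phi\ge c>0$ on $B_r$. For $|y-z|<r$ we have $\langle z\rangle\le2\langle y\rangle$, so $\langle y\rangle^{-n-1}\le C\int\langle z\rangle^{-n-1}\phi(y-z)\,dz$. Replace $y$ by $\frac{y-x}R$, note that $\phi(\frac{y-x}R-z)=\phi_{R,x+Rz}(y)$, and integrate against $s_0\ge0$: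
\[
\int s_0(y)\Big\langle\frac{y-x}R\Big\rangle^{-n-1}dy\le C\int\langle z\rangle^{-n-1}\Big(\int s_0\,\phi_{R,x+Rz}\Big)dz\le C\sup_{x'}\int s_0\,\phi_{R,x'} .
\]
Thus $I_R\le CR^{-2}I_R$ with $C$ independent of $R$. For large $R$ we get $I_R=0$, and $s_0\equiv0$.
\end{proof}

\begin{example}\label{ex:affine}
For $f(s)=s-1$ the lemma already excludes alternative (ii): $h=u-\omega$ is bounded with bounded gradient and solves $-\Delta h=h$ exactly, so $h_t(\cdot,0)\equiv0$ and $u=\omega$ by (T6). The same $f$ shows that boundedness is needed in the lemma: $H=e^{\sqrt3y_1}\sin2t$ solves $-\Delta H=H$, vanishes at $t=0$, and has $s_0=s_\Lambda=2e^{\sqrt3y_1}>0$.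
\end{example}

\subsection{The distance from $\omega$ does not decay exponentially}

For general $f$ we apply Lemma~\ref{lem:linear} to a limit of $h$ divided by its size. We measure the size on vertical segments:
\[
E(y)=\max_{0\le t\le3\Lambda/2}|h(y,t)| .
\]
The function $E$ is continuous, $E\le M$, and $E(x_k+\cdot)\to0$ locally uniformly. Since $w(y,\Lambda/2)=h(y,3\Lambda/2)-h(y,\Lambda/2)$,
\begin{equation}\label{eq:wE}
0<w(y,\Lambda/2)\le2E(y).
\end{equation}
A normalization by $E$ survives in the limit only if the rescaled functions converge uniformly on $0\le t\le3\Lambda/2$, and interior estimates need a bound on a longer segment. The positivity of $w$ supplies it: for every $\delta\in(0,\Lambda/2)$,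
\begin{equation}\label{eq:hE}
|h(y,t)|\le C_\delta E(y)\qquad(y\in\mathbb{R}^n,\ 0\le t\le2\Lambda-\delta),
\end{equation}
with $C_\delta$ depending on $N,K,\Lambda,\delta$. Indeed, for $3\Lambda/2\le t\le2\Lambda-\delta$ we have $h(y,t)=h(y,2\Lambda-t)+w(y,2\Lambda-t)$ with $2\Lambda-t\in[\delta,\Lambda/2]$, and $w(y,2\Lambda-t)\le Cw(y,\Lambda/2)\le2CE(y)$ by (T4) and \eqref{eq:wE}.

The limit must also be bounded in $y$. If $E$ decayed exponentially on the way from the region where it is of order one to the points $x_k$, the rescaled limits could grow like the function $H$ of Example~\ref{ex:affine}. That $H$ violates the sign of $w$: $H(y,2\pi-t)-H(y,t)=-2e^{\sqrt3y_1}\sin2t$ changes sign. The general mechanism is the following. If $w\ge0$ solved $-\Delta w=qw$ exactly, then $b(y)=\int_0^\Lambda w\,\omega'\,dt$ would satisfy $\Delta'b=-w(\cdot,0)\,\omega''(0)\le0$, after two integrations by parts using \eqref{eq:lin1d}, \eqref{eq:signs} and $w(\cdot,\Lambda)=0$. So $b$ would be superharmonic. The true coefficient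 of $w$ is only close to $q$, in $L^1(dt)$, where $E$ is small. To absorb the error into $b$ we need the Harnack inequality, which holds away from $t=0,\Lambda$; so we shrink the interval and pay with a small eigenvalue.

\begin{lemma}\label{lem:avg}
For every $L>0$ there are $\delta\in(0,\Lambda/2)$, $\epsilon_0>0$ and a bounded function $\psi>0$ on $I_\delta=(\delta,\Lambda-\delta)$ such that $b(y)=\int_{I_\delta}w(y,t)\psi(t)\,dt$ satisfies $\Delta'b\le L^{-2}b$ at every $y$ with $E(y)\le\epsilon_0$.
\end{lemma}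

\begin{proof}
Let $\lambda_\delta$ be the first Dirichlet eigenvalue of $-\partial_t^2-q$ on $I_\delta$, the minimum of the quotient $\int(\zeta'^2-q\zeta^2)/\int\zeta^2$ over $H^1_0(I_\delta)\setminus\{0\}$. On $(0,\Lambda)$ the function $\omega'\in H^1_0(0,\Lambda)$ has quotient $0$ by \eqref{eq:lin1d}. Approximating it in $H^1_0(0,\Lambda)$ by a function in $C_c^\infty(0,\Lambda)$ with quotient at most $\frac12L^{-2}$, we get $\lambda_\delta\le\frac12L^{-2}$ for small $\delta$. Fix such a $\delta<\Lambda/2$ and let $\psi\in C^1(\overline{I_\delta})$, $\psi>0$ in $I_\delta$, be the eigenfunction: $-\psi''=(q+\lambda_\delta)\psi$. With $-\Delta w=cw$, two integrations by parts give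
\[
\Delta'b=\int_{I_\delta}(-w_{tt}-cw)\psi\,dt=\big[w\psi'\big]_\delta^{\Lambda-\delta}+\lambda_\delta b+\int_{I_\delta}(q-c)w\psi\,dt .
\]
The bracket is nonpositive because $w>0$ and $\psi'(\Lambda-\delta)\le0\le\psi'(\delta)$. By (T4), $\sup_{I_\delta}w(y,\cdot)\le Cb(y)$. Hence $\Delta'b\le\big(\frac12L^{-2}+C'\|q-c(y,\cdot)\|_{L^1(I_\delta)}\big)b$ with $C'$ independent of $y$, and it suffices to show that $\|q-c(y,\cdot)\|_{L^1(I_\delta)}\to0$ as $E(y)\to0$, uniformly in $y$.

Since $cw=f(u(y,2\Lambda-t))-f(u(y,t))$ and $w>0$, we have $c(y,t)=\int_0^1f'(g_\theta(t))\,d\theta$ with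
\[
g_\theta(t)=(1-\theta)u(y,t)+\theta u(y,2\Lambda-t)=\omega(t)+(1-\theta)h(y,t)+\theta h(y,2\Lambda-t)\in[0,M].
\]
The function $f'$ is not continuous, so uniform closeness of $g_\theta$ to $\omega$ is not enough; we use that both are increasing at a definite rate. By \eqref{eq:hE}, $|g_\theta-\omega|\le C_\delta E(y)$ on $I_\delta$, and by (T2) $g_\theta-\omega$ is bounded in $C^2$. Taylor's formula gives $\|\zeta'\|_\infty\le2\|\zeta\|_\infty/\eta+\eta\|\zeta''\|_\infty$ on $I_\delta$ for $0<\eta\le|I_\delta|/2$, so $\|g_\theta-\omega\|_{C^1(I_\delta)}\to0$ as $E(y)\to0$, uniformly in $y$ and $\theta$. Let $\kappa_\delta=\min_{\overline{I_\delta}}\omega'>0$. For small $E(y)$ we have $g_\theta'\ge\kappa_\delta/2$. For $\varphi\in C([0,M])$, the substitutions $\tau=g_\theta(t)$ and $\tau=\omega(t)$ give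
\[
\|f'\circ g_\theta-f'\circ\omega\|_{L^1(I_\delta)}\le\Big(\frac2{\kappa_\delta}+\frac1{\kappa_\delta}\Big)\|f'-\varphi\|_{L^1(0,M)}+\|\varphi\circ g_\theta-\varphi\circ\omega\|_{L^1(I_\delta)} .
\]
Choose $\varphi$ close to $f'$ in $L^1(0,M)$; the last term is then small for small $E(y)$ by the uniform continuity of $\varphi$. Integrating in $\theta$ proves the claim.
\end{proof}

The inequality $\Delta'b\le L^{-2}b$ lets $b$ lose at most a fixed factor over a distance of order $L$.

\begin{lemma}\label{lem:growth}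
There is $\kappa\in(0,\frac12]$, depending only on $n$, with the following property. If $L>0$, $b\in C^2(\mathbb{R}^n)$ is positive and $\Delta'b\le L^{-2}b$ in $B_{2L}(z)$, then $b\ge\kappa\inf_{B_L(z)}b$ on $B_{3L/2}(z)$.
\end{lemma}

\begin{proof}
Let $\gamma=n+1$, $r=|y-z|$, $G=e^{-\gamma r^2/L^2}$ and $\varphi=(G-e^{-4\gamma})/(e^{-\gamma}-e^{-4\gamma})$. For $r\ge L$,
\[
\Delta'G=\big(4\gamma^2r^2L^{-4}-2n\gamma L^{-2}\big)G\ge2(n+1)(n+2)L^{-2}G\ge L^{-2}G,
\]
so $\Delta'\varphi\ge L^{-2}\varphi$. Also $\varphi=1$ at $r=L$, $\varphi=0$ at $r=2L$, and $\varphi$ decreases in $r$. With $\beta=\inf_{B_L(z)}b$, the function $b-\beta\varphi$ is nonnegative on the boundary of the annulus $L<r<2L$ and satisfies $\Delta'(b-\beta\varphi)\le L^{-2}(b-\beta\varphi)$ inside, so it has no negative interior minimum. Thus $b\ge\beta\varphi$ in the annulus. Take $\kappa=\min(\frac12,\varphi|_{r=3L/2})$.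
\end{proof}

To start a chain of such estimates we need a lower bound for $w$ where $u$ is not close to $\omega$.

\begin{lemma}\label{lem:far}
For every $\epsilon>0$ there is $c_0(\epsilon)>0$ such that $w(y,\Lambda/2)\ge c_0(\epsilon)$ whenever $E(y)\ge\epsilon$.
\end{lemma}

\begin{proof}
Otherwise there are $y_k$ with $E(y_k)\ge\epsilon$ and $w(y_k,\Lambda/2)\to0$. A limit $\tilde u$ of $u(y_k+\cdot,\cdot)$ has $\tilde w_\Lambda\ge0$ and $\tilde w_\Lambda(0,\Lambda/2)=0$, so $\tilde u=\omega$ by (T5) and Lemma~\ref{lem:sym}. This contradicts $\max_{[0,3\Lambda/2]}|\tilde u(0,\cdot)-\omega|\ge\epsilon$.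
\end{proof}

We can now choose centers around which $E$ is small and is almost maximal.

\begin{lemma}\label{lem:centers}
For every integer $j\ge1$ there is $y_j\in\mathbb{R}^n$ such that $E\le1/j$ on $B_j(y_j)$ and $E(y)\le E(y_j)\,e^{|y-y_j|/j}$ for all $y\in\mathbb{R}^n$.
\end{lemma}

\begin{proof}
For $x\in\mathbb{R}^n$ the function $E(y)e^{-|y-x|/j}$ is continuous, positive and tends to $0$ at infinity, so it has a maximum point $\bar x$. By the triangle inequality $E(y)\le E(\bar x)e^{(|y-x|-|\bar x-x|)/j}\le E(\bar x)e^{|y-\bar x|/j}$, which is the second property. The task is to choose $x$ so that $\bar x$ lies deep in the region where $E$ is small.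

Choose $L$ with $2L^{-1}\log(1/\kappa)\le1/(4j)$, take $\delta,\epsilon_0,\psi,b$ from Lemma~\ref{lem:avg}, and let $\epsilon=\min(\epsilon_0,1/j)$. If $E<\epsilon$ everywhere, any $x$ works. Otherwise let $D_k$ be the distance from $x_k$ to the closed set $\{E\ge\epsilon\}$, attained at $\hat x_k$. Then $D_k\to\infty$, and $\Delta'b\le L^{-2}b$ in $B_{D_k}(x_k)$. For $D_k\ge4L$ let $z_i=x_k+i\frac L2\frac{\hat x_k-x_k}{D_k}$, $0\le i\le J$, where $J$ is the largest integer with $JL/2\le D_k-4L$; so $J\le2D_k/L$. Then $B_{2L}(z_i)\subset B_{D_k}(x_k)$ and $B_L(z_{i-1})\subset B_{3L/2}(z_i)$, and Lemma~\ref{lem:growth} gives $\inf_{B_L(z_{i-1})}b\ge\kappa\inf_{B_L(z_i)}b$. Therefore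
\[
b(x_k)\ge\kappa^J\inf_{B_L(z_J)}b\ge e^{-D_k/(4j)}\inf_{B_L(z_J)}b .
\]
Since $|z_J-\hat x_k|<\frac92L$, the ball $B_L(z_J)$ lies in $B_{6L}(\hat x_k)$. By (T4) and Lemma~\ref{lem:far}, $w\ge c\,w(\hat x_k,\Lambda/2)\ge c\,c_0(\epsilon)$ on $B_L(z_J)\times I_\delta$, so $\inf_{B_L(z_J)}b\ge c_1>0$. By (T4) and \eqref{eq:wE}, $b(x_k)\le Cw(x_k,\Lambda/2)\le2CE(x_k)$. Altogether $E(x_k)\ge c_2e^{-D_k/(4j)}$, with $c_2>0$ independent of $k$.

Take $x=x_k$. Comparing the values at $x_k$ and at the maximum point $\bar x_k$ gives $c_2e^{-D_k/(4j)}\le Me^{-|\bar x_k-x_k|/j}$, that is, $|\bar x_k-x_k|\le D_k/4+j\log(M/c_2)$. For large $k$ this is at most $D_k/2$, and $D_k/2\ge j$, so $B_j(\bar x_k)\subset B_{D_k}(x_k)$, where $E<\epsilon\le1/j$. Take $y_j=\bar x_k$.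
\end{proof}

\subsection{The blow-up}

\begin{proposition}\label{prop:noii}
Alternative (ii) of Proposition~\ref{prop:mp} does not occur. Hence $u_t>0$ in $\mathbb{R}^N_+$ for every solution $u$ with $u\not\equiv0$ and $u\ne\omega$.
\end{proposition}

\begin{proof}
Let $h_j=h(y_j+\cdot,\cdot)/E(y_j)$ on $S=\mathbb{R}^n\times[0,7\Lambda/4)$. By \eqref{eq:hE} with $\delta=\Lambda/4$ and Lemma~\ref{lem:centers}, $|h_j(y,t)|\le Ce^{|y|/j}$ on $S$ with $C$ independent of $j$. We have $-\Delta h_j=c_jh_j$, where $c_j$ is the quotient $[f(\omega+h)-f(\omega)]/h$ at the point $(y_j+y,t)$ if $h\neq0$ there, and $c_j=q(t)$ otherwise; $|c_j|\le K$. Since $E\le1/j$ on $B_j(y_j)$, \eqref{eq:hE} shows that $h(y_j+\cdot,\cdot)\to0$ locally uniformly on $S$. As $f$ is differentiable at $\omega(t)$ for a.e.\ $t$, we get $c_j\to q$ a.e. By (T3), a subsequence of $h_j$ converges in $C^1_{\mathrm{loc}}(S)$ to a function $H$, locally $W^{2,2}$ up to $\{t=0\}$, with $-\Delta H=qH$, $|H|\le C$, $H(\cdot,0)=0$ and $\max_{[0,3\Lambda/2]}|H(0,\cdot)|=1$.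 By (T1), $\nabla H$ is bounded on $\overline{\Sigma_\Lambda}$. The signs $\partial_th_j(\cdot,0)\ge0$ and $\partial_th_j(\cdot,\Lambda)>0$ pass to the limit as $s_0,s_\Lambda\ge0$. By Lemma~\ref{lem:linear}, $s_0\equiv0$, and then $H\equiv0$ on $S$ by (T6). This contradicts the normalization.
\end{proof}

\section{The limit profile is constant}\label{sec:limit}

In this section $u$ is a solution with $u_t>0$ in $\mathbb{R}^N_+$. Then $V(y)=\lim_{t\to\infty}u(y,t)$ exists, $V>0$ and $\sup V=M$. By (T2) the vertical translates $u(\cdot,\cdot+\tau)$ are bounded in $C^{2,\alpha}$, so they converge to $V$ in $C^2_{\mathrm{loc}}$ as $\tau\to\infty$; thus $V\in C^{2,\alpha}(\mathbb{R}^n)$, $\nabla V$ is bounded, and $-\Delta'V=f(V)$. The \emph{gap} $g=V-u$ is a positive $K$-solution in $\mathbb{R}^N_+$, decreasing in $t$.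

\begin{proposition}\label{prop:V}
$V$ is constant.
\end{proposition}

\subsection{Translates that bend with the height}\label{sub:idea}

It is enough to prove $u(y,t)\le V(y+\xi)$ for all $y,t$ and all $|\xi|<\bar r$, for some $\bar r>0$: letting $t\to\infty$ gives $V(y)\le V(y+\xi)$, and exchanging the two points gives equality. The function $V(y+\xi)$ solves the equation in $\mathbb{R}^N_+$ and lies above $u$ at $t=0$ for every $\xi$. At a large height $T$, however, $u$ is close to $V$, and the inequality is available only for $|\xi|\le\rho_T$, where $\rho_T$ may tend to $0$ as $T\to\infty$. So we let the size $\rho(t)$ of the shift depend on the height: $\rho(0)=\sigma$, $\rho(T)=\rho_T$. We increase $\sigma$ from $\rho_T$ and look at a first contact.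

Consider $n=1$ and $V'>0$, for instance $V=2+\tanh(y/\sqrt2)$, which solves the equation with $f(s)=(s-2)-(s-2)^3$. The worst shift is $\xi=-\rho(t)$, and $U(y,t)=V(y-\rho(t))$ satisfies
\[
-\Delta U-f(U)=-U_{tt}=V'\rho''-V''\rho'^2 .
\]
For affine $\rho$ the right side has no sign. If $\rho''=A\rho'^2$, it equals $\rho'^2(AV'-V'')$, and in the example $V''/V'=-\sqrt2\tanh(y/\sqrt2)$, so it is positive for $A=2$ and $\rho'\ne0$. Then $U$ cannot touch $u$ from above at an interior point: there $\Delta(U-u)\ge0$, whereas $-\Delta(U-u)>f(U)-f(u)=0$. The equation $\rho''=A\rho'^2$ says that $e^{-A\rho}$ is affine in $t$. So it has a solution for any end values $\sigma,\rho_T$, and for fixed $t$ this solution tends to $\sigma$ as $T\to\infty$, however small $\rho_T$ is.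

Two points remain in general. First, the ratio $|D^2V|/|\nabla V|$ need not be bounded. We need the bound only at a contact point, and there it holds: $V$ drops by exactly $g$ across a ball of radius $\rho$, while the inequality valid at all other points bounds $D^2V$ by a constant times $g/\rho$. For small $\rho$ the drop must then come from the gradient. Second, the contact may occur at infinity, where $V$ and $g$ may tend to $0$. We translate and divide by the gap at the near-contact points; the constants are then independent of $T$.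

\subsection{Room at the bottom and at the top}

\begin{lemma}\label{lem:room}
There are $\theta\in(0,1)$ and $t_1\in(0,1]$, and for every $T>t_1$ a number $r_T>0$, such that for all $y\in\mathbb{R}^n$
\begin{align}
V(y)-V(y+\xi)&\le\theta\,g(y,t)&&(|\xi|\le1,\ 0\le t\le t_1),\label{eq:bottom}\\
V(y)-V(y+\xi)&\le\tfrac12\,g(y,t)&&(|\xi|\le r_T,\ 0\le t\le T).\label{eq:top}
\end{align}
\end{lemma}

\begin{proof}
We first find $C_*\ge1$ and $t_1\in(0,1]$ such that, for all $y$ and $|\xi|\le1$,
\begin{equation}\label{eq:prelim}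
V(y+\xi)\le C_*V(y),\qquad|\nabla V(y+\xi)|\le C_*V(y),\qquad u(y,t)\le\tfrac12V(y+\xi)\ \ (0\le t\le t_1).
\end{equation}
Let $f(0)=0$. Then $V>0$ is a $K$-solution in $\mathbb{R}^n$, and the first two bounds follow from (T4) and (T1). Also $u$ is a $K$-solution vanishing at $t=0$, and $u\le V$, so (T1) in the half-ball of radius $1$ about $(y,0)$ and (T4) give $u(y,t)\le Ct\sup_{B_1(y)}V\le C'tV(y+\xi)$ for $t<\frac12$. Let $f(0)\ne0$. Then $\mu:=\inf_yu(y,1)>0$. Otherwise a limit $\tilde u$ of translates has $\tilde u(0,1)=0$; being nonnegative and nondecreasing in $t$, it vanishes on $\{0\}\times[0,1]$, contradicting $\tilde u_{tt}(0,0)=-f(0)\ne0$. Now $\mu\le V\le M$, $\nabla V$ is bounded and $u\le Ct$, which gives \eqref{eq:prelim}.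

For $t\le t_1$ and $|\xi|\le1$, we have $V(y)-V(y+\xi)=g+u-V(y+\xi)\le g-\frac12V(y+\xi)$ at $(y,t)$. The first bound in \eqref{eq:prelim}, applied at $y+\xi$ with $-\xi$, gives $V(y+\xi)\ge V(y)/C_*\ge g(y,t)/C_*$. This is \eqref{eq:bottom} with $\theta=1-\frac1{2C_*}$. By (T4) and \eqref{eq:prelim} with $\xi=0$, $g(y,T)\ge c_Tg(y,t_1)\ge\frac12c_TV(y)$ with $c_T>0$ independent of $y$. So $V(y)-V(y+\xi)\le|\xi|C_*V(y)\le\frac12g(y,T)\le\frac12g(y,t)$ for $|\xi|\le r_T:=\min(1,c_T/(4C_*))$ and $t\le T$.
\end{proof}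

\subsection{Second derivatives from increments}

The next lemma turns a bound on the increments of length $\rho$ into a bound on the Hessian. The function $W$ will be a rescaled limit of $V$; it need not be a $K$-solution, but its increments are.

\begin{lemma}\label{lem:hess}
Let $C_1>0$, $0<\rho\le\frac14$, $W\in C^2(\mathbb{R}^n)$ and $Q_\xi(y)=W(y+\xi)-W(y)$. Suppose that $|\Delta'Q_\xi|\le K|Q_\xi|$ for all $\xi$, and $|Q_\xi|\le C_1$ on $B_{3/2}$ for $|\xi|\le\rho$. Then $|\nabla W_e|\le C_2/\rho$ on $B_{1/2}$ for every unit vector $e$, where $C_2\ge4$ depends only on $n,K,C_1$.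
\end{lemma}

\begin{proof}
By (T1), $|\nabla Q_\xi|\le C$ on $B_{5/4}$ for $|\xi|\le\rho$. Since $Q_{\rho e}(y)=\int_0^\rho W_e(y+se)\,ds$ and $\partial_eQ_{se}(y)=W_e(y+se)-W_e(y)$,
\[
\rho\,W_e(y)=Q_{\rho e}(y)-\int_0^\rho\partial_eQ_{se}(y)\,ds,
\]
so $|W_e|\le C_1/\rho+C\le C'/\rho$ on $B_{5/4}$ for every unit vector $e$. For $0<s<\frac14$ the quotient $Q_{se}/s$ is a $K$-solution bounded by $C'/\rho$ on $B_1$, so (T1) bounds its gradient by $C''/\rho$ on $B_{1/2}$. As $s\to0$ this gradient tends to $\nabla W_e$. Take $C_2=\max(4,C'')$.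
\end{proof}

We fix the constants. By (T4) there is $C_1=C_1(N,K,t_1)$ such that every positive $K$-solution $\varphi$ in $\mathbb{R}^N_+$ satisfies $\varphi(y,t)\le C_1\varphi(0,t)$ for $|y|\le2$, $t\ge t_1$. Let $C_2$ be given by Lemma~\ref{lem:hess}, and
\[
\bar r=1/C_2\le\tfrac14,\qquad A=2C_2+1 .
\]
These do not depend on $T$.

\subsection{Proof of Proposition~\ref{prop:V}}

Fix $T>t_1$ and $\rho_T=\min(r_T,\bar r/2)$. For $\sigma\in[\rho_T,\bar r]$ define $\rho_\sigma$ on $[0,T]$ by
\[
e^{-A\rho_\sigma(t)}=\Big(1-\frac tT\Big)e^{-A\sigma}+\frac tT\,e^{-A\rho_T}.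
\]
Then $\rho_\sigma$ is smooth and nonincreasing in $t$ from $\sigma$ to $\rho_T$, continuous and nondecreasing in $\sigma$, and $\rho_\sigma'<0$ if $\sigma>\rho_T$. From $0=(e^{-A\rho_\sigma})''=Ae^{-A\rho_\sigma}(A\rho_\sigma'^2-\rho_\sigma'')$ we get $\rho_\sigma''=A\rho_\sigma'^2$. Let $\mathcal{P}(\sigma)$ be the statement
\[
V(y)-V(y+\xi)\le g(y,t),\ \text{ that is, }\ u(y,t)\le V(y+\xi),\qquad\text{for } y\in\mathbb{R}^n,\ 0\le t\le T,\ |\xi|\le\rho_\sigma(t).
\]
By \eqref{eq:top}, $\mathcal{P}(\rho_T)$ holds. Let $\sigma^*$ be the supremum of the $\sigma\in[\rho_T,\bar r]$ for which $\mathcal{P}(\sigma)$ holds, and $\rho_*=\rho_{\sigma^*}$. Then $\mathcal{P}(\sigma^*)$ holds: approximate $\xi$ by $\xi\rho_\sigma(t)/\rho_*(t)$ with $\sigma\uparrow\sigma^*$. We claim that $\sigma^*=\bar r$. Suppose $\sigma^*<\bar r$.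

\medskip\noindent\emph{Step 1: the normalized limit.} There are $\sigma_k\downarrow\sigma^*$, $y_k$, $t_k\in[0,T]$ and $|\xi_k|\le\rho_{\sigma_k}(t_k)$ with $V(y_k)-V(y_k+\xi_k)>a_k:=g(y_k,t_k)>0$. By \eqref{eq:bottom}, $t_k>t_1$. Along a subsequence, $t_k\to\tilde t\in[t_1,T]$ and $\xi_k\to\tilde\xi$ with $|\tilde\xi|\le\rho_*(\tilde t)$. Set
\[
\hat g_k(y,t)=\frac{g(y_k+y,t)}{a_k},\qquad W_k(y)=\frac{V(y_k+y)-V(y_k)}{a_k}.
\]
The $\hat g_k$ are positive $K$-solutions with $\hat g_k(0,t_k)=1$. By (T4) and (T3), a subsequence converges in $C^1_{\mathrm{loc}}(\mathbb{R}^N_+)$ to a positive $K$-solution $\hat g$ with $\hat g(0,\tilde t)=1$.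

For $W_k$ we need convergence in $C^2$, because second derivatives of $W$ enter the bending term. By $\mathcal{P}(\sigma^*)$ at $t=T$, used at $y$ with $\xi$ and at $y+\xi$ with $-\xi$, we have $|W_k(y)-W_k(y+\xi)|\le\max(\hat g_k(y,T),\hat g_k(y+\xi,T))$ for $|\xi|\le\rho_T$. Joining $0$ to $y$ by steps of length at most $\rho_T$ and using $W_k(0)=0$, we see that the $W_k$ are locally uniformly bounded. Next, $-\Delta'W_k=m_k+\phi_k$, with the constant $m_k=f(V(y_k))/a_k$ and $\phi_k=[f(V(y_k+\cdot))-f(V(y_k))]/a_k$. Here $|\phi_k|\le K|W_k|$ and $|\phi_k(y)-\phi_k(y')|\le K|W_k(y)-W_k(y')|$. For a fixed $\eta\in C_c^\infty(\mathbb{R}^n)$ with $\int\eta=1$, the numbers $m_k=-\int W_k\Delta'\eta-\int\phi_k\eta$ are bounded. By (T1), $W_k$ is bounded in $W^{2,p}_{\mathrm{loc}}$ for all $p<\infty$, hence in $C^1_{\mathrm{loc}}$; then $\phi_k$ is locally uniformly Lipschitz, and $W_k$ is bounded in $C^{2,\alpha}_{\mathrm{loc}}$. A subsequence converges in $C^2_{\mathrm{loc}}$ to $W\in C^2(\mathbb{R}^n)$.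

Dividing $\mathcal{P}(\sigma^*)$ by $a_k$ and passing to the limit, we obtain
\begin{equation}\label{eq:contact}
W(y)-W(y+\xi)\le\hat g(y,t)\quad(0<t\le T,\ |\xi|\le\rho_*(t)),\qquad W(0)-W(\tilde\xi)=1=\hat g(0,\tilde t).
\end{equation}
In the equality, ``$\ge$'' comes from $W_k(0)-W_k(\xi_k)>1$ and ``$\le$'' from the inequality. In the same way \eqref{eq:bottom} and \eqref{eq:top} hold for $W$ and $\hat g$ when $t>0$.

\medskip\noindent\emph{Step 2: position of the contact.} By \eqref{eq:bottom} for $W,\hat g$, we have $\tilde t\ne t_1$. By \eqref{eq:top} for $W,\hat g$, we have $|\tilde\xi|>\rho_T$; so $\rho_*(\tilde t)>\rho_T$, which gives $\tilde t\ne T$ and $\sigma^*>\rho_T$. Thus $t_1<\tilde t<T$ and $\rho_*'<0$.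

Suppose $|\tilde\xi|<\rho_*(\tilde t)$. Then no bending is needed. The function $\hat d(y,t)=\hat g(y,t)-W(y)+W(y+\tilde\xi)$ is the limit of the $K$-solutions $[V(y_k+y+\tilde\xi)-u(y_k+y,t)]/a_k$, hence a $K$-solution. Since $\rho_*$ is continuous and decreasing, $\rho_*\ge|\tilde\xi|$ on $(0,\hat t)$ for some $\hat t>\tilde t$, so $\hat d\ge0$ on $\mathbb{R}^n\times(0,\hat t)$ by \eqref{eq:contact}. As $\hat d(0,\tilde t)=0$, (T5) gives $\hat d\equiv0$ there. But $\hat d(0,t_1)\ge(1-\theta)\hat g(0,t_1)>0$ by \eqref{eq:bottom}.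

Hence $|\tilde\xi|=\rho:=\rho_*(\tilde t)\le\bar r$. Let $\nu=\tilde\xi/\rho$. By \eqref{eq:contact} at $y=0$, $t=\tilde t$, we have $W(\xi)\ge W(0)-1=W(\tilde\xi)$ for $|\xi|\le\rho$. So $W|_{\overline{B_\rho}}$ has its minimum at the boundary point $\tilde\xi$, and the outward derivative there is nonpositive: $W_\nu(\tilde\xi)=-\gamma$ with $\gamma\ge0$.

\medskip\noindent\emph{Step 3: the slope dominates the curvature at the contact.} We check the hypotheses of Lemma~\ref{lem:hess}. The increments of $W_k$ are multiples of $V(y_k+\cdot+\xi)-V(y_k+\cdot)$, so they satisfy $|\Delta'Q|\le K|Q|$, and this passes to the $C^2$ limit. For $|y|<\frac32$ and $|\xi|\le\rho$, \eqref{eq:contact} at $t=\tilde t$, used at $y$ with $\xi$ and at $y+\xi$ with $-\xi$, gives $|Q_\xi(y)|\le\max(\hat g(y,\tilde t),\hat g(y+\xi,\tilde t))\le C_1\hat g(0,\tilde t)=C_1$. So $|W_{\nu\nu}|\le C_2/\rho$ on $B_{1/2}$, which contains the segment $[0,\tilde\xi]$. Then $-W_\nu(\tilde\xi-s\nu)\le\gamma+sC_2/\rho$ for $0\le s\le\rho$,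 and
\[
1=W(0)-W(\tilde\xi)=-\int_0^\rho W_\nu(\tilde\xi-s\nu)\,ds\le\rho\gamma+\tfrac12C_2\rho\le\rho\gamma+\tfrac12 ,
\]
where we used $\rho\le\bar r=1/C_2$. Hence $\gamma\ge\frac1{2\rho}>0$ and $|W_{\nu\nu}(\tilde\xi)|\le C_2/\rho\le2C_2\gamma$.

\medskip\noindent\emph{Step 4: the bent translate is a strict supersolution.} For $0<t<T$ let
\[
d_k(y,t)=\frac{V(y_k+y+\rho_*(t)\nu)-u(y_k+y,t)}{a_k}\ \longrightarrow\ \hat d(y,t)=\hat g(y,t)-W(y)+W(y+\rho_*(t)\nu).
\]
By \eqref{eq:contact}, $\hat d\ge0$ and $\hat d(0,\tilde t)=0$. The function $U(y,t)=V(y+\rho_*(t)\nu)$ satisfies $-\Delta U=f(U)-U_{tt}$, so $-\Delta d_k=c_kd_k-\Psi_k$ with $|c_k|\le K$ and $\Psi_k=\partial_{tt}[W_k(y+\rho_*(t)\nu)]$. The functions $d_k$ and $\Psi_k$ converge locally uniformly, and a subsequence of $c_k$ converges weak-$*$. Thus $\hat d\in W^{2,N}_{\mathrm{loc}}$ satisfies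
\[
-\Delta\hat d=\hat c\,\hat d-\Psi,\qquad|\hat c|\le K,\qquad \Psi=W_{\nu\nu}\,\rho_*'^2+W_\nu\,\rho_*''=\rho_*'^2\,(W_{\nu\nu}+AW_\nu),
\]
with the derivatives of $W$ taken at $y+\rho_*(t)\nu$. At $(0,\tilde t)$, Step~3 gives $\Psi\le\rho_*'^2(2C_2-A)\gamma=-\rho_*'^2\gamma<0$. By continuity $\Psi<0$ in a ball around $(0,\tilde t)$. There $-\Delta\hat d+K\hat d=(\hat c+K)\hat d-\Psi\ge0$, so $\hat d\equiv0$ by (T5), and the equation then gives $\Psi=0$ a.e. in the ball. This contradiction proves $\sigma^*=\bar r$.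

\medskip\noindent\emph{Step 5: $T\to\infty$.} For every $T>t_1$ the statement $\mathcal{P}(\bar r)$ holds, and $e^{-A\rho_{\bar r}(t)}\le e^{-A\bar r}+t/T$. Fix $t\ge0$ and $|\xi|<\bar r$. Since $A$ and $\bar r$ do not depend on $T$, we have $\rho_{\bar r}(t)\ge|\xi|$ for large $T$, so $u(y,t)\le V(y+\xi)$ for all $y$. As explained in Section~\ref{sub:idea}, $V(y)=V(y+\xi)$ for all $y$ and $|\xi|<\bar r$, so $V$ is constant. \qed

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]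
Let $u$ be a positive solution. If $u\ne\omega$, then $u_t>0$ by Proposition~\ref{prop:noii}; if $u=\omega$, then $u_t>0$ by Proposition~\ref{prop:1d}(a). By Proposition~\ref{prop:V}, $V\equiv\sup V=M$, and $-\Delta'V=f(V)$ gives $f(M)=0$. By Theorem~\ref{thm:BCN}, $u$ is one-dimensional.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $u\equiv0$, the equation gives $f(0)=0$, which is (a). If $u\not\equiv0$ and $u\ne\omega$, then $u_t>0$ by Proposition~\ref{prop:noii}, so $u$ is positive, and Theorem~\ref{thm:main} gives (b). Let $u=\omega\not\equiv0$. Since $\omega\ge0$ on $(0,\infty)$, Lemma~\ref{lem:omega} gives $f(0)<0$ and two possibilities: either $\omega'>0$ on $(0,\infty)$, so that $u$ is positive and (b) holds, or $\omega$ is periodic, which is (c).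

By Theorem~\ref{thm:main}, a positive solution with supremum $M$ has the form $v(x_N)$. Here $v''=-f(v)$ extends continuously to $t=0$, so $v\in C^2([0,\infty))$ is as in Proposition~\ref{prop:1d}; conversely every such $v$ gives a positive solution. The criterion \eqref{eq:crit} and uniqueness are Proposition~\ref{prop:1d}(b).
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCN93}
Berestycki, Caffarelli and Nirenberg, 1993.

\bibitem{BCN97}
Berestycki, Caffarelli and Nirenberg, 1997.

\bibitem{GT}
Gilbarg and Trudinger.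

\bibitem{slides}
\emph{Monotonicity and symmetry results for nonlocal elliptic problem in the half space},
\texttt{http://webfiles.birs.ca/\allowbreak workshops/\allowbreak 2017/\allowbreak 17w5116/\allowbreak files/\allowbreak Charla-Sim-Banff.pdf}

\end{thebibliography}
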